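\title{An independence result for exponentially cofinal Fr\'echet--Urysohn spaces}

\begin{abstract}
A Tychonoff space $X$ is exponentially $\omega$-cofinal if every continuous map of $X$ onto a space of weight at most $\mathfrak c=2^\omega$ factors through a space that admits a continuous bijection onto a second countable space. We show that the statement ``every exponentially $\omega$-cofinal Fr\'echet--Urysohn space admits a continuous bijection onto a second countable space'' is independent of ZFC. It has a first countable counterexample if the ordinals of cofinality $\omega$ below $\mathfrak c^+$ contain a non-reflecting stationary set, in particular if $V=L$. It is true if every set $X$ carries a fine countably additive probability measure on all subsets of $[X]^{\le\mathfrak c}$, and such measures exist after adding $\delta$ random reals, where $\delta$ is strongly compact. The statement implies that $\mathfrak c^+$ is inaccessible in $L$, so a large cardinal hypothesis cannot be avoided.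
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All spaces are Tychonoff, $\kappa$ is an infinite cardinal, and $\mathfrak c=2^\omega$. We write $[X]^{\le\tau}$ and $[X]^{<\tau}$ for the sets of subsets of $X$ of size at most $\tau$ and less than $\tau$. The weight $w(Y)$ is the least size of a base of $Y$. A \emph{condensation} is a continuous bijection, and the \emph{$i$-weight} $iw(X)$ is the minimum of $w(Y)$ over all spaces $Y$ onto which $X$ condenses. Every space of weight at most $\kappa$ embeds in the cube $[0,1]^\kappa$, and every subspace of this cube has weight at most $\kappa$. Hence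
\begin{equation}\label{eq:iw}
iw(X)\le\kappa \iff \text{there is a continuous injection } X\to[0,1]^\kappa .
\end{equation}
Thus $iw(X)\le\kappa$ says that $\kappa$ many continuous real functions separate the points of $X$. It follows that $iw(X)\le\kappa$ passes to subspaces and implies $|X|\le|[0,1]^\kappa|=2^\kappa$.

\begin{definition}\label{def:cofinal}
A space $X$ is \emph{exponentially $\kappa$-cofinal} if for every continuous surjection $f\colon X\to Y$ with $w(Y)\le2^\kappa$ there are continuous surjections $g\colon X\to Z$ and $h\colon Z\to Y$ with $iw(Z)\le\kappa$ and $h\circ g=f$.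
\end{definition}

In terms of real functions (Lemma~\ref{lem:criterion}): whatever pairs of points a family of $2^\kappa$ continuous functions on $X$ can separate, some family of only $\kappa$ continuous functions on $X$ separates as well. A space with $iw(X)\le\kappa$ has this property, with $Z=X$ and $g$ the identity. The converse fails in ZFC (Example~\ref{ex:point}), and one asks for conditions that restore it. It is known that an exponentially $\kappa$-cofinal space $X$ with $l(X)\le\kappa$ and $t(X)\le\kappa$ has $iw(X)\le\kappa$. Here $l(X)\le\kappa$ means that every open cover has a subcover of size at most $\kappa$, and $t(X)\le\kappa$ means that every point of a closure $\overline A$ lies in $\overline B$ for some $B\in[A]^{\le\kappa}$. In particular, every Lindel\"of exponentially $\omega$-cofinal space of countable tightness has countable $i$-weight. (This fact is not used below.) Can the covering property be dropped if countable tightness is strengthened? A space $X$ is \emph{Fr\'echet--Urysohn} if for every $A\subset X$ and $x\in\overline A$ some sequence of points of $A$ converges to $x$; first countable spaces are examples. The question, posed in \cite{ED}, is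 whether the following statement is true.

\begin{quote}
\textbf{(Q)}\quad Every exponentially $\omega$-cofinal Fr\'echet--Urysohn space $X$ has $iw(X)\le\omega$.
\end{quote}

If $X$ is exponentially $\omega$-cofinal, then every $A\in[X]^{\le\mathfrak c}$ has a continuous map $\varphi_A\colon X\to[0,1]^\omega$ that is injective on $A$ (Lemma~\ref{lem:basic}). So (Q) is a local-to-global statement: it asks whether the maps $\varphi_A$ can be combined into one continuous injection. There are reasons to guess that they can. The ZFC counterexample without convergence assumptions fails at a single point that no nontrivial sequence reaches. In a Fr\'echet--Urysohn space the continuity of a combined map can be tested on countable sets. And ZFC proves (Q) for spaces with a dense subset of size at most $\mathfrak c$ (Proposition~\ref{prop:zfc}). Nevertheless (Q) is neither provable nor refutable.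

A stationary subset $S$ of a regular uncountable cardinal $\lambda$ is \emph{non-reflecting} if $S\cap\beta$ is non-stationary in $\beta$ for every limit ordinal $\beta<\lambda$ with $\operatorname{cf}\beta>\omega$. Stationary sets and the principle $\square_\theta$ are recalled in Section~\ref{sec:counter}; $L$ is the constructible universe.

\begin{theorem}\label{thm:A}
Let $\theta=2^\kappa$ and $\lambda=\theta^+$. If $\{\alpha<\lambda:\operatorname{cf}\alpha=\omega\}$ has a non-reflecting stationary subset, then there is a first countable exponentially $\kappa$-cofinal space $X$ with $iw(X)>\kappa$. Such a subset exists if $\square_\theta$ holds, or if $\lambda$ is not inaccessible in $L$. In particular it exists for every $\kappa$ if $V=L$.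
\end{theorem}

The positive direction goes through the following principle on \emph{fine measures}.

\begin{quote}
\textbf{(FM)}\quad For every set $X$ there is a countably additive probability measure $\nu$, defined on all subsets of $[X]^{\le\mathfrak c}$, with $\nu(\{A:x\in A\})=1$ for every $x\in X$.
\end{quote}

\begin{theorem}\label{thm:B}
\textup{(FM)} implies \textup{(Q)}.
\end{theorem}

\begin{theorem}\label{thm:C}
If $\delta$ is a strongly compact cardinal, then adding $\delta$ random reals forces \textup{(FM)}, and hence \textup{(Q)}.
\end{theorem}

\begin{corollary}\label{cor:indep}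
If ZFC is consistent, it does not prove \textup{(Q)}. If ZFC with a strongly compact cardinal is consistent, then ZFC does not refute \textup{(Q)}. The statement \textup{(Q)}, even restricted to first countable spaces, implies that $\mathfrak c^+$ is inaccessible in $L$.
\end{corollary}

\begin{proof}
If ZFC is consistent, so is ZFC${}+V=L$, which refutes (Q) by Theorem~\ref{thm:A} with $\kappa=\omega$. The second claim is Theorem~\ref{thm:C}, and the third is the contrapositive of Theorem~\ref{thm:A} with $\kappa=\omega$.
\end{proof}

By the last clause, some large cardinal hypothesis is unavoidable in Theorem~\ref{thm:C}. Section~\ref{sec:zfc} collects what ZFC says about exponentially cofinal spaces, and Sections \ref{sec:counter}, \ref{sec:average} and \ref{sec:random} prove the three theorems. Section~\ref{sec:below} extends Theorem~\ref{thm:B} to cardinals $\kappa<\mathfrak c$ and to wider classes of spaces.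

\section{Exponentially cofinal spaces in ZFC}\label{sec:zfc}

We first remove the intermediate space $Z$ from the definition.

\begin{lemma}\label{lem:criterion}
A space $X$ is exponentially $\kappa$-cofinal if and only if for every continuous $f\colon X\to[0,1]^{2^\kappa}$ there is a continuous $\varphi\colon X\to[0,1]^\kappa$ such that $\varphi(x)=\varphi(y)$ implies $f(x)=f(y)$.
\end{lemma}

\begin{proof}
Let $X$ be exponentially $\kappa$-cofinal. The space $Y=f(X)$ has weight at most $2^\kappa$, so $f=h\circ g$ with $g\colon X\to Z$ and $iw(Z)\le\kappa$. Let $c\colon Z\to[0,1]^\kappa$ be a continuous injection and $\varphi=c\circ g$. If $\varphi(x)=\varphi(y)$, then $g(x)=g(y)$, so $f(x)=f(y)$.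

Conversely, let $f\colon X\to Y$ be onto with $Y\subset[0,1]^{2^\kappa}$, and take $\varphi$ as in the statement. Let $g(x)=(\varphi(x),f(x))$, let $Z=g(X)\subset[0,1]^\kappa\times Y$, and let $h\colon Z\to Y$ be the second projection. Then $h\circ g=f$, both maps are onto, and the first projection is injective on $Z$, so $iw(Z)\le\kappa$.
\end{proof}

\begin{lemma}\label{lem:basic}
Let $X$ be exponentially $\kappa$-cofinal and $\theta=2^\kappa$.
\begin{enumerate}
\item[(a)] If $Y$ is a continuous image of $X$ and $w(Y)\le\theta$, then $|Y|\le\theta$.
\item[(b)] For every $A\in[X]^{\le\theta}$ there is a continuous $\varphi\colon X\to[0,1]^\kappa$ that is injective on $A$.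
\item[(c)] If $Y$ is a metrizable continuous image of $X$, then $w(Y)\le\theta$.
\item[(d)] The conditions $iw(X)\le\kappa$, $iw(X)\le\theta$ and $|X|\le\theta$ are equivalent.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $f\colon X\to Y\subset[0,1]^\theta$ be onto and take $\varphi$ from Lemma~\ref{lem:criterion}. Then $\varphi(x)\mapsto f(x)$ is a well-defined map of $\varphi(X)$ onto $Y$, so $|Y|\le|[0,1]^\kappa|=\theta$.

(b) There are at most $\theta$ pairs of distinct points of $A$, and each is separated by a continuous function $X\to[0,1]$. These functions are the coordinates of a continuous $f\colon X\to[0,1]^\theta$ that is injective on $A$. The map $\varphi$ of Lemma~\ref{lem:criterion} is then injective on $A$.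

(c) Let $\pi\colon X\to Y$ be a continuous surjection, $\rho$ a compatible metric on $Y$, and suppose $w(Y)>\theta$. We map $Y$ to $[0,1]^\theta$ with an image too large for (a). For $n\ge1$ let $P_n\subset Y$ be a maximal set whose points are at mutual distance at least $1/n$. By maximality $\bigcup_nP_n$ is dense, so the balls of rational radius about its points form a base. Hence $|P_n|>\theta$ for some $n$. Put $\varepsilon=1/n$ and choose distinct points $p_\xi\in P_n$ and distinct vectors $v_\xi\in\{0,1\}^\theta$ for $\xi<\theta^+$. The continuous function $u_\xi(y)=\max\{0,\,1-4\rho(y,p_\xi)/\varepsilon\}$ equals $1$ at $p_\xi$ and vanishes off the open ball $B(p_\xi,\varepsilon/4)$. A ball $B(y,\varepsilon/4)$ meets at most one $B(p_\xi,\varepsilon/4)$, since meeting two would give $\rho(p_\xi,p_\eta)<\varepsilon$. So $F(y)=\sum_\xi u_\xi(y)v_\xi$ agrees near each point with a single summand, and $F\colon Y\to[0,1]^\theta$ is continuous with $F(p_\xi)=v_\xi$. The image of $F\circ\pi$ has weight at most $\theta$ and size greater than $\theta$, contrary to (a).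

(d) The first condition implies the second. If $X$ condenses onto $Y$ with $w(Y)\le\theta$, then $|X|=|Y|\le\theta$ by (a). If $|X|\le\theta$, then (b) with $A=X$ and \eqref{eq:iw} give $iw(X)\le\kappa$.
\end{proof}

By (d), statement (Q) says exactly that an exponentially $\omega$-cofinal Fr\'echet--Urysohn space has at most $\mathfrak c$ points. A counterexample is a large space on which any $\mathfrak c$ continuous functions see only a small part. Both counterexamples in this paper come from the following observation.

\begin{lemma}\label{lem:collapse}
Suppose that every continuous $f\colon X\to[0,1]^{2^\kappa}$ is constant on $X\setminus W$ for some clopen $W\subset X$ with $iw(W)\le\kappa$. Then $X$ is exponentially $\kappa$-cofinal.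
\end{lemma}

\begin{proof}
Given $f$ and $W$, let $\psi\colon W\to[0,1]^\kappa$ be a continuous injection. Define $\varphi\colon X\to[0,1]\times[0,1]^\kappa\cong[0,1]^\kappa$ by $\varphi(x)=(1,\psi(x))$ on $W$ and $\varphi(x)=(0,0)$ on $X\setminus W$. It is continuous because $W$ is clopen. If $\varphi(x)=\varphi(y)$, then $x=y$ or $x,y\in X\setminus W$, and in both cases $f(x)=f(y)$. Apply Lemma~\ref{lem:criterion}.
\end{proof}

\begin{example}\label{ex:point}
Let $X=D\cup\{\infty\}$ with $|D|=\mathfrak c^+$, where the points of $D$ are isolated and the neighborhoods of $\infty$ are the sets $X\setminus K$ with $K\in[D]^{\le\mathfrak c}$. These sets are clopen, so $X$ is a Hausdorff space with a clopen base, hence Tychonoff. Let $f=(f_i)_{i<\mathfrak c}\colon X\to[0,1]^{\mathfrak c}$ be continuous. Each set $\{x:|f_i(x)-f_i(\infty)|\ge1/n\}$ has size at most $\mathfrak c$, so their union $W$ has size at most $\mathfrak c$, and $f$ is constant off $W$. The set $W$ is clopen and discrete, so any injection $W\to[0,1]$ is continuous. By Lemma~\ref{lem:collapse}, $X$ is exponentially $\omega$-cofinal, and $iw(X)>\omega$ since $|X|>\mathfrak c$. The space is not Fr\'echet--Urysohn: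 $\infty\in\overline D$, but every countable subset of $D$ is closed.
\end{example}

A space is \emph{sequential} if every set that contains the limits of its convergent sequences (a \emph{sequentially closed} set) is closed. A Fr\'echet--Urysohn space is sequential, because every point of $\overline F$ is the limit of a sequence from $F$. On a sequential space every sequentially continuous function $f\colon X\to\mathbb R$ is continuous, because preimages of closed sets under $f$ are sequentially closed.

\begin{proposition}\label{prop:zfc}
\begin{enumerate}
\item[(a)] An exponentially $\omega$-cofinal sequential space $X$ with a dense subset of size at most $\mathfrak c$ has $iw(X)\le\omega$.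
\item[(b)] An exponentially $\kappa$-cofinal space $X$ that condenses onto a metrizable space has $iw(X)\le\kappa$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $D_0$ be dense with $|D_0|\le\mathfrak c$. Let $D_{\alpha+1}$ be the set of limits of convergent sequences from $D_\alpha$, and take unions at limit stages. Limits are unique and $\mathfrak c^\omega=\mathfrak c$, so $|D_\alpha|\le\mathfrak c$ for all $\alpha\le\omega_1$. A sequence in $D_{\omega_1}$ lies in some $D_\alpha$ with $\alpha<\omega_1$, so $D_{\omega_1}$ is sequentially closed, hence closed, hence equal to $X$. Apply Lemma~\ref{lem:basic}(d).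

(b) The metrizable space has weight at most $2^\kappa$ by Lemma~\ref{lem:basic}(c), so $iw(X)\le2^\kappa$, and Lemma~\ref{lem:basic}(d) applies.
\end{proof}

\section{A first countable space from a non-reflecting stationary set}\label{sec:counter}

\subsection{Pressing down}
A subset $C$ of a limit ordinal $\beta$ is \emph{club} in $\beta$ if it is unbounded in $\beta$ and contains all its limit points below $\beta$. If $\operatorname{cf}\beta>\omega$, a set $S\subset\beta$ is \emph{stationary} in $\beta$ if it meets every club. For a regular uncountable cardinal $\eta$ we use three standard facts. A union of fewer than $\eta$ non-stationary subsets of $\eta$ is non-stationary. The set $\{\alpha<\eta:\operatorname{cf}\alpha=\omega\}$ is stationary. \emph{Fodor's lemma}: if $T\subset\eta$ is stationary and $g(i)<i$ for all $i\in T$, then $g$ is constant on a stationary, hence unbounded, subset of $T$. Sets of ordinals carry the subspace topology from the order topology of a larger ordinal; the intervals $(\gamma,\alpha]$ are clopen, and for limit $\alpha$ those with $\gamma<\alpha$ form a base at $\alpha$.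

\begin{lemma}\label{lem:press}
Let $\operatorname{cf}\beta>\omega$ and let $Y\subset\beta$ be stationary in $\beta$. Every continuous $f\colon Y\to\mathbb R$ is constant on $Y\setminus[0,\gamma]$ for some $\gamma<\beta$.
\end{lemma}

\begin{proof}
Let $\eta=\operatorname{cf}\beta$ and let $\langle c_i:i<\eta\rangle$ be increasing, cofinal in $\beta$, and continuous, meaning $c_j=\sup_{i<j}c_i$ for limit $j$. The set $T$ of limit $i<\eta$ with $c_i\in Y$ is stationary in $\eta$: if $D\subset\eta$ is a club of limit ordinals, then $\{c_i:i\in D\}$ is club in $\beta$ and meets $Y$. Fix $n\ge1$. For $i\in T$, continuity of $f$ at $c_i$ gives $g_n(i)<i$ with $|f(x)-f(c_i)|<1/n$ for all $x\in Y\cap(c_{g_n(i)},c_i]$. By Fodor's lemma $g_n$ has a constant value $j_n$ on an unbounded $T_n\subset T$. If $x,y\in Y$ exceed $c_{j_n}$, choose $i\in T_n$ with $c_i\ge x,y$; then $|f(x)-f(y)|<2/n$. The ordinal $\gamma=\sup_nc_{j_n}$ is below $\beta$ because $\operatorname{cf}\beta>\omega$, and $f$ is constant on $Y\setminus[0,\gamma]$.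
\end{proof}

\subsection{The space}
The ordinal space $\omega_1$ is nearly a counterexample to (Q). It is first countable. Its initial segments $[0,\beta]$ are clopen and countable, so countably many functions separate their points. By Lemma~\ref{lem:press}, any countably many continuous functions are constant on a common tail, so $iw(\omega_1)>\omega$. What fails is the hypothesis of Lemma~\ref{lem:collapse}: $\omega_1\le\mathfrak c$ functions need not have a common tail, and indeed $\omega_1$ is not exponentially $\omega$-cofinal by Lemma~\ref{lem:basic}(d).

To give $\mathfrak c$ functions a common tail, replace $\omega_1$ by $\lambda=\mathfrak c^+$. To keep first countability, discard the ordinals of uncountable cofinality. The remaining space still contains $\omega_1$, so its initial segments have uncountable $i$-weight, and more limit points must go. Keep the successors and a set $S$ of limit points. We need $S$ stationary in $\lambda$, so that functions press down at $\lambda$, and non-stationary below $\lambda$, so that they do not press down earlier. The first place where this matters is $\beta=\omega_1$. A club $\{c_i:i<\omega_1\}$ that starts at $0$ and misses $S$ cuts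 the part of the space below $\omega_1$ into the countable clopen pieces contained in $(c_i,c_{i+1}]$, and no point is left between the pieces, since such a point would be a limit point of the club. Each piece has a continuous injection into $[0,1]^\omega$. Tagging the $i$-th piece with its own point of the Cantor set, which is possible as $\omega_1\le\mathfrak c$, gives one continuous injection. The general proof repeats this step by induction.

\begin{proposition}\label{prop:space}
Let $\theta=2^\kappa$, $\lambda=\theta^+$, and let $S\subset\{\alpha<\lambda:\operatorname{cf}\alpha=\omega\}$ be stationary and non-reflecting. Then the subspace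
\[
X=\{\alpha+1:\alpha<\lambda\}\cup S
\]
of $\lambda$ is first countable and exponentially $\kappa$-cofinal, and $iw(X)>\kappa$.
\end{proposition}

\begin{proof}
Successor ordinals are isolated and points of $S$ have cofinality $\omega$, so $X$ is first countable. Since $|X|=\lambda>2^\kappa$, we have $iw(X)>\kappa$. Put $X_\beta=X\cap[0,\beta]$, a clopen subset of $X$.

\emph{Step 1: tagging.} If a space $W$ is the disjoint union of at most $\theta$ open subspaces $W_i$ with $iw(W_i)\le\kappa$, then $iw(W)\le\kappa$. Indeed, take continuous injections $\psi_i\colon W_i\to[0,1]^\kappa$ and distinct tags $r_i\in\{0,1\}^\kappa$, and send $x\in W_i$ to $(r_i,\psi_i(x))\in[0,1]^\kappa\times[0,1]^\kappa$.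

\emph{Step 2: cutting.} Let $\beta<\lambda$ be a limit ordinal and let $C=\{c_i:i<\eta\}$ be a club in $\beta$, enumerated increasingly (hence continuously), with $c_0=0$ and $C\cap S=\emptyset$. We claim that $X\cap\beta$ is the disjoint union of the clopen sets $X\cap(c_i,c_{i+1}]$, $i<\eta$. Let $x\in X\cap\beta$. The set $\{i:c_i<x\}$ is an initial segment of $\eta$. It contains $0$ because $0\notin X$, and it is proper because $C$ is unbounded in $\beta$. So it is an ordinal $j$ with $0<j<\eta$ and $x\le c_j$. If $j$ were a limit, then $c_j=\sup_{i<j}c_i\le x$, so $x=c_j$ would be a limit ordinal in $X$, that is, a point of $S\cap C=\emptyset$. Hence $j=i+1$ and $x\in(c_i,c_{i+1}]$.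

Such a club exists for every limit $\beta<\lambda$. If $\operatorname{cf}\beta>\omega$, take a club missing $S\cap\beta$ and add $0$; this is the only use of non-reflection. If $\operatorname{cf}\beta=\omega$, take $c_0=0$ and an increasing sequence of successor ordinals $c_1<c_2<\cdots$ cofinal in $\beta$.

\emph{Step 3: $iw(X_\beta)\le\kappa$ for all $\beta<\lambda$.} We use induction on $\beta$. We have $X_0=\emptyset$, and $X_{\gamma+1}$ is $X_\gamma$ with an isolated point added, so Step~1 applies. Let $\beta$ be a limit and take $C$ as in Step~2. Each piece $X\cap(c_i,c_{i+1}]$ is a subspace of $X_{c_{i+1}}$, so it has a continuous injection $\psi_i$ into $[0,1]^\kappa$. If $\beta\notin S$, then $X_\beta=X\cap\beta$ is the union of $|\eta|\le|\beta|\le\theta$ pieces, and Step~1 applies.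

If $\beta\in S$, the point $\beta$ itself must be accommodated, so the images of the pieces have to shrink to a point. Take for $C$ an $\omega$-sequence as above and define $\psi\colon X_\beta\to[0,1]\times[0,1]^\kappa$ by
\[
\psi(x)=\Bigl(\tfrac1{n+1},\ \tfrac1{n+1}\,\psi_n(x)\Bigr)\quad\text{for }x\in X\cap(c_n,c_{n+1}],\qquad \psi(\beta)=(0,0).
\]
The first coordinate identifies the piece and $\psi_n$ is injective on it, so $\psi$ is injective. It is continuous on each clopen piece. It is continuous at $\beta$, since on the neighborhood $X\cap(c_n,\beta]$ of $\beta$ all coordinates of $\psi$ are at most $\frac1{n+1}$.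

\emph{Step 4: common tails.} Let $f=(f_i)_{i<\theta}\colon X\to[0,1]^\theta$ be continuous. As $X\supset S$ is stationary in $\lambda$, Lemma~\ref{lem:press} gives $\gamma_i<\lambda$ such that $f_i$ is constant on $X\setminus X_{\gamma_i}$. Since $\lambda=\theta^+$ is regular, $\beta=\sup_{i<\theta}\gamma_i<\lambda$, and $f$ is constant on $X\setminus X_\beta$. By Step~3 and Lemma~\ref{lem:collapse}, $X$ is exponentially $\kappa$-cofinal.
\end{proof}

\begin{remark}\label{rem:reflect}
For $\kappa=\omega$ the construction needs non-reflection. If $S\cap\beta$ is stationary in some $\beta<\mathfrak c^+$ with $\operatorname{cf}\beta>\omega$, then by Lemma~\ref{lem:press} every continuous map $X\to[0,1]^\omega$ is constant on a tail of $A=X\cap\beta$. As $|A|\le\mathfrak c$, Lemma~\ref{lem:basic}(b) shows that $X$ is not exponentially $\omega$-cofinal.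
\end{remark}

\begin{remark}
For $\kappa=\omega$ the space of Proposition~\ref{prop:space} has size $\mathfrak c^+$. So if ZFC is consistent, it does not prove Proposition~\ref{prop:zfc}(a) with $\mathfrak c^+$ in place of $\mathfrak c$.
\end{remark}

\subsection{Coherent sequences of clubs}
Let $\lambda$ be a cardinal and $\tau<\lambda$ an ordinal. A \emph{$\tau$-bounded coherent sequence on $\lambda$} is a sequence $\langle C_\alpha:\alpha<\lambda\text{ limit}\rangle$ such that
\begin{enumerate}
\item[(S1)] $C_\alpha$ is club in $\alpha$;
\item[(S2)] the order type $\operatorname{otp}C_\alpha$ is at most $\tau$;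
\item[(S3)] $C_\beta=C_\alpha\cap\beta$ whenever $\beta<\alpha$ is a limit point of $C_\alpha$.
\end{enumerate}
For an uncountable cardinal $\tau$, the principle $\square_\tau$ states that there is a $\tau$-bounded coherent sequence on $\tau^+$. We allow $\tau$ to be an ordinal because we shall import a sequence from $L$, whose cardinals need not be cardinals of $V$.

\begin{lemma}\label{lem:square}
Let $\theta$ be an uncountable cardinal, $\lambda=\theta^+$ and $\theta\le\tau<\lambda$. If there is a $\tau$-bounded coherent sequence on $\lambda$, then $E=\{\alpha<\lambda:\operatorname{cf}\alpha=\omega\}$ has a non-reflecting stationary subset.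
\end{lemma}

\begin{proof}
Partition $E$ according to the value of $\operatorname{otp}C_\alpha$. By (S2) there are at most $|\tau+1|=\theta<\lambda$ parts, so some part $S$ is stationary. Let $\beta<\lambda$ with $\operatorname{cf}\beta>\omega$, and let $C'$ be the set of limit points of $C_\beta$ below $\beta$. It is club in $\beta$: a limit of limit points is a limit point, and the supremum of an increasing $\omega$-sequence from $C_\beta$ lies below $\beta$. If $\alpha<\alpha'$ are in $C'$, then by (S3) the set $C_\alpha=C_\beta\cap\alpha$ is an initial segment of $C_{\alpha'}=C_\beta\cap\alpha'$, and it is proper since $\alpha\in C_\beta$. So $\operatorname{otp}C_\alpha<\operatorname{otp}C_{\alpha'}$. Since the order type is constant on $S$, the set $S\cap C'$ has at most one point, and a tail of $C'$ is a club in $\beta$ that misses $S$.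
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The first assertion is Proposition~\ref{prop:space}. If $\square_\theta$ holds, apply Lemma~\ref{lem:square} with $\tau=\theta$.

Suppose that $\lambda$ is not inaccessible in $L$. Recall that $L$ is an inner model of ZFC and GCH, and that a cardinal (a regular cardinal) of $V$ is a cardinal (a regular cardinal) of $L$. So $\lambda$ is regular and uncountable in $L$. By GCH, limit cardinals of $L$ are strong limits in $L$, so $\lambda$ is a successor cardinal of $L$, say $\lambda=(\tau^+)^L$. Since $\theta<\lambda$ is a cardinal of $L$, we have $\theta\le\tau<\lambda$, and $\tau$ is uncountable. By Jensen's theorem \cite{Jensen}, $\square_\tau$ holds in $L$ for every uncountable cardinal $\tau$ of $L$. Conditions (S1)--(S3) speak only about the order structure of given sets of ordinals, so they are absolute: a $\square_\tau$-sequence of $L$ is a $\tau$-bounded coherent sequence on $\lambda$ in $V$. Lemma~\ref{lem:square} applies.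

If $V=L$, then $\lambda=\theta^+$ is a successor cardinal of $L$, so it is not inaccessible in $L$.
\end{proof}

\section{Averaging the local injections}\label{sec:average}

Let $X$ be exponentially $\omega$-cofinal, let $\rho\le1$ be a compatible metric on $[0,1]^\omega$, and let $\varphi_A\colon X\to[0,1]^\omega$ be continuous and injective on $A$ for $A\in[X]^{\le\mathfrak c}$. There is no reason for the maps $\varphi_A$ to be compatible with each other, so we do not try to glue them. By Proposition~\ref{prop:zfc}(b) it suffices to find a metric on $X$ whose balls are open in $X$, and pseudometrics, unlike injections, can be averaged. For countably many sets $A_1,A_2,\dots$ this is the familiar formula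
\[
d(x,y)=\sum_{n\ge1}2^{-n}\rho\bigl(\varphi_{A_n}(x),\varphi_{A_n}(y)\bigr).
\]
This $d$ is continuous by uniform convergence, and $d(x,y)>0$ whenever $x\ne y$ lie in a common $A_n$. But countably many sets $A_n$ cover only $\mathfrak c$ points. The principle (FM) replaces the weights $2^{-n}$ by a measure for which almost every $A$ contains a given pair. Uniform convergence is lost, and what remains is the bounded convergence theorem, which speaks only about sequences. This is where the Fr\'echet--Urysohn property enters.

\begin{lemma}\label{lem:average}
Let $\nu$ be a countably additive probability measure on all subsets of a set $I$, let $(M,\rho)$ be a metric space with $\rho\le1$, and let $\varphi_A\colon X\to M$ be continuous for $A\in I$. Put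
\[
d(x,y)=\int_I\rho\bigl(\varphi_A(x),\varphi_A(y)\bigr)\,d\nu(A).
\]
\begin{enumerate}
\item[(a)] $d$ is a pseudometric on $X$, and if $d(x,y)=0$, then $\{A:\varphi_A(x)\ne\varphi_A(y)\}$ is $\nu$-null.
\item[(b)] If every sequentially continuous function $X\to\mathbb R$ is continuous, then every open $d$-ball is open in $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The integrand is bounded, and it is measurable because $\nu$ measures all sets. Symmetry and the triangle inequality hold for each $A$ and survive integration. The set in question is the union of the sets $E_n=\{A:\rho(\varphi_A(x),\varphi_A(y))\ge1/n\}$, and $\nu(E_n)\le n\,d(x,y)$.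

(b) If $y_n\to y$ in $X$, then $\rho(\varphi_A(y_n),\varphi_A(y))\to0$ for every $A$, so $d(y_n,y)\to0$ by bounded convergence. Since $|d(x,y_n)-d(x,y)|\le d(y_n,y)$, the function $y\mapsto d(x,y)$ is sequentially continuous, hence continuous, and $\{y:d(x,y)<r\}$ is open.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X$ be exponentially $\omega$-cofinal and Fr\'echet--Urysohn, and let $\nu$ be a measure on $I=[X]^{\le\mathfrak c}$ as in (FM). Choose the maps $\varphi_A$ by Lemma~\ref{lem:basic}(b) and let $d$ be as in Lemma~\ref{lem:average}. If $x\ne y$, then $\{A:\varphi_A(x)\ne\varphi_A(y)\}$ contains $\{A:x\in A\}\cap\{A:y\in A\}$, which has measure $1$. So $d$ is a metric by (a). As $X$ is sequential, (b) shows that the identity $X\to(X,d)$ is a condensation onto a metrizable space. Proposition~\ref{prop:zfc}(b) gives $iw(X)\le\omega$.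
\end{proof}

Exponential cofinality is used twice: to obtain the maps $\varphi_A$, and to pass from a metrizable image, which may a priori have any weight, to a second countable one. For the space of Example~\ref{ex:point} under (FM), the function $d$ is still a metric, and only part (b) of the lemma is unavailable.

\begin{remark}\label{rem:ultra}
Two-valued measures do not suffice. The sets $\{A:x\in A\}$ have the finite intersection property, so ZFC provides an ultrafilter on $[X]^{\le\mathfrak c}$ containing them. This is a finitely additive fine measure, and by Theorem~\ref{thm:A} its existence cannot imply (Q) in ZFC; both parts of Lemma~\ref{lem:average} use countable additivity. On the other hand, a countably additive two-valued measure is an ultrafilter $U$ closed under countable intersections. For such $U$, every function $F$ from the index set to $[0,1]$ is constant on a set in $U$: fix the $n$-th binary digit of $F$ on a set in $U$ and intersect over $n$. Suppose such a $U$ on $[X]^{\le\mathfrak c}$ is fine. Take injections $e_A\colon A\to[0,1]$, and let $r(x)$ be the value of $e_A(x)$ for $U$-almost all $A$. For $x\ne y$ some $A\ni x,y$ has $r(x)=e_A(x)\ne e_A(y)=r(y)$.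 So $r$ is injective and $|X|\le\mathfrak c$. For larger $X$ the measure in (FM) takes values other than $0$ and $1$.
\end{remark}

\section{Fine measures after adding random reals}\label{sec:random}

A cardinal $\delta>\omega$ is \emph{strongly compact} if for every set $X$ there is an ultrafilter $U$ on $[X]^{<\delta}$ that is \emph{$\delta$-complete} (closed under intersections of fewer than $\delta$ members) and \emph{fine} ($\{A:x\in A\}\in U$ for all $x\in X$). Such a $\delta$ is inaccessible; in particular it is regular and $\delta^\omega=\delta$. The ultrafilter $U$ is a measure of the kind required in (FM), except that it lives on sets of size less than $\delta$, and $\delta>\mathfrak c$. We force $\mathfrak c=\delta$ to make these sets small. In the extension there are new subsets of the index set, which $U$ does not measure. If the forcing algebra itself carries a measure $\mu$, the truth value of ``$A$ belongs to the new set'' has a probability, and $U$ can average these probabilities over $A$.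

\subsection{The measure algebra and the generic extension}
Let $\Sigma$ be the $\sigma$-algebra of Baire subsets of $2^\delta$, generated by the sets $\{t:t(\xi)=1\}$, and let $\mu$ be the product of the fair coin measures. Let $\mathbb B$ be $\Sigma$ modulo null sets. We write $[\,\cdot\,]$ for classes, for instance $[h>q]$ for the class of $\{t:h(t)>q\}$, and we regard $\mu$ as a function on $\mathbb B$. It is standard that $\mathbb B$ is a complete Boolean algebra with the countable chain condition (ccc), and that countable joins are classes of countable unions. Each Baire set depends on countably many coordinates, and a countable set of coordinates supports $\mathfrak c$ Baire sets, so $|\mathbb B|\le\delta^\omega\cdot\mathfrak c=\delta$. ``Almost everywhere on $b$'' means on a representative of $b$ minus a null set. If $h,h'\ge0$ are measurable and $\int_bh\,d\mu=\int_bh'\,d\mu<\infty$ for all $b\le b_0$, then $h=h'$ almost everywhere on $b_0$, as one sees from $b=b_0\wedge[h>h']$ and $b=b_0\wedge[h<h']$.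

\emph{Adding $\delta$ random reals} means forcing with $\mathbb B$. Let $G\subset\mathbb B$ be generic over the ground model $V$. We need only the following standard facts. The extension $V[G]$ is a model of ZFC with the same ordinals and, by ccc, the same cardinals as $V$.
\begin{enumerate}
\item[(G1)] $G$ is an ultrafilter on $\mathbb B$, and if $\mathcal F\in V$ and $\mathcal F\subset G$, then $\bigwedge\mathcal F\in G$. Passing to complements: for $\mathcal F\in V$, the join $\bigvee\mathcal F$ lies in $G$ if and only if some member of $\mathcal F$ does.
\item[(G2)] For $J\in V$ and a function $y\colon J\to\mathbb B$ in $V$, let $y^G=\{j\in J:y(j)\in G\}$. Every subset $Y$ of $J$ in $V[G]$ has the form $y^G$: take a name $\dot Y$ for $Y$ and let $y(j)$ be the truth value $[\![\check\jmath\in\dot Y]\!]$. We call $y$ a \emph{code} for $Y$.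
\end{enumerate}
Applying (G2) to $\eta\times J$ shows that a sequence $\langle Y_i:i<\eta\rangle\in V[G]$ of subsets of $J$ has a sequence of codes $\langle y_i:i<\eta\rangle$ that belongs to $V$. By (G1), $j\mapsto\bigvee_iy_i(j)$ is then a code for $\bigcup_iY_i$.

\begin{lemma}\label{lem:continuum}
In $V[G]$, $\mathfrak c=\delta$.
\end{lemma}

\begin{proof}
In $V$ there are $|\mathbb B|^\omega\le\delta^\omega=\delta$ codes for subsets of $\omega$, so $\mathfrak c\le\delta$. For $\xi<\delta$ let $r_\xi=\{n<\omega:[t(\omega\xi+n)=1]\in G\}$. For $\xi\ne\xi'$ the set of $t$ with $t(\omega\xi+n)=t(\omega\xi'+n)$ for all $n$ is null, so by (G1) some $[t(\omega\xi+n)\ne t(\omega\xi'+n)]$ lies in $G$. For this $n$ exactly one of $[t(\omega\xi+n)=1]$ and $[t(\omega\xi'+n)=1]$ is in $G$, so $r_\xi\ne r_{\xi'}$. Hence $\mathfrak c\ge\delta$.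
\end{proof}

\subsection{Densities}
Fix an ordinal $\gamma$. In $V$ let $P=[\gamma]^{<\delta}$ and let $U$ be a fine $\delta$-complete ultrafilter on $P$. Everything in this subsection takes place in $V$. Let $y\colon P\to\mathbb B$ and $b\in\mathbb B$. As in Remark~\ref{rem:ultra}, the function $A\mapsto\mu(b\wedge y(A))$ is constant on a set in $U$. Let $m_y(b)$ be this constant:
\begin{equation}\label{eq:m}
m_y(b)=\mu\bigl(b\wedge y(A)\bigr)\quad\text{for $U$-almost all }A .
\end{equation}
The ratio $m_y(b)/\mu(b)$ is the probability, conditional on $b$, that a $U$-typical $A$ belongs to $y^G$. The measure of $y^G$ should be this ratio ``localized at $G$'', which suggests taking the density of $m_y$ with respect to $\mu$.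

The function $m_y$ is a measure on $\mathbb B$ with $0\le m_y\le\mu$. To see countable additivity, let $b$ be the disjoint join of $b_k$, $k<\omega$. Choose one $A$ for which \eqref{eq:m} holds for $b$ and all $b_k$; this is possible because $U$ is closed under countable intersections. Since $b\wedge y(A)$ is the disjoint join of the $b_k\wedge y(A)$, we get $m_y(b)=\sum_km_y(b_k)$. By the Radon--Nikodym theorem, applied to the measure $B\mapsto m_y([B])$ on $\Sigma$, there is a measurable $h_y\colon2^\delta\to[0,1]$ with
\begin{equation}\label{eq:h}
m_y(b)=\int_bh_y\,d\mu\qquad\text{for all }b\in\mathbb B .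
\end{equation}
Fix in $V$ one such $h_y$ for each $y\colon P\to\mathbb B$.

\begin{example}\label{ex:density}
(1) Let $y(A)=c$ for all $A$. Then $m_y(b)=\mu(b\wedge c)$, and $h_y$ is almost everywhere the indicator function of a representative of $c$. The set $y^G$ is $P$ if $c\in G$ and empty otherwise, so its measure must be read off as the value of $h_y$ ``at the generic point''.

(2) Let $\gamma=\delta$ and $y(A)=[t(\sup A)=1]$; here $\sup A<\delta$ since $\delta$ is regular. Let $b$ have a representative depending on a countable set $K$ of coordinates. For $U$-almost all $A$ we have $\sup K+1\in A$, so $\sup A\notin K$ and $\mu(b\wedge y(A))=\mu(b)/2$. Thus $h_y=\frac12$ almost everywhere. Whether $A$ lies in $y^G$ is decided by a fresh coin toss, and $y^G$ will have measure $\frac12$, in agreement with Remark~\ref{rem:ultra}.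
\end{example}

\subsection{Evaluation at the generic point}
For a measurable $h\colon2^\delta\to[0,\infty)$ in $V$ define in $V[G]$
\[
h^G=\sup\{q\in\mathbb Q:[h>q]\in G\}.
\]
Negative $q$ belong to this set, so $h^G\ge0$. If $h\le h'$, then $[h>q]\le[h'>q]$, so $h^G\le h'^G$. A constant function evaluates to its value. Finally $h^G<\infty$: by (G1) some $[h\le N]$ with $N<\omega$ lies in $G$, and then $[h>q]\notin G$ for $q\ge N$.

\begin{lemma}\label{lem:eval}
Let $h,h'$ and the sequences $\langle s_N\rangle$, $\langle h_n\rangle$ be in $V$, all functions measurable with values in $[0,\infty)$, and let $b_0\in G$.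
\begin{enumerate}
\item[(a)] If $h=h'$ almost everywhere on $b_0$, then $h^G=h'^G$.
\item[(b)] $(h+h')^G=h^G+h'^G$.
\item[(c)] If $s_N$ increases pointwise to $h$, then $h^G=\sup_Ns_N^G$.
\item[(d)] If $h=\sum_nh_n$ almost everywhere on $b_0$, then $h^G=\sum_nh_n^G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $[h>q]\wedge b_0=[h'>q]\wedge b_0$, so $[h>q]\in G$ if and only if $[h'>q]\in G$.

(b) If $[h>q]$ and $[h'>q']$ are in $G$, then so is $[h+h'>q+q']\ge[h>q]\wedge[h'>q']$. This gives $(h+h')^G\ge h^G+h'^G$. Conversely, $h(t)+h'(t)>q$ holds if and only if $q-h'(t)<p<h(t)$ for some rational $p$, so $[h+h'>q]=\bigvee_{p\in\mathbb Q}\bigl([h>p]\wedge[h'>q-p]\bigr)$. If the left side is in $G$, then by (G1) so is some term, and $h^G+h'^G\ge p+(q-p)=q$.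

(c) Monotonicity gives $s_N^G\le h^G$. Since $[h>q]=\bigvee_N[s_N>q]$, if $[h>q]\in G$, then $s_N^G\ge q$ for some $N$.

(d) In $V$ take a representative $B_0$ of $b_0$ on which $h=\sum_nh_n$ holds at every point, and multiply $h$ and all $h_n$ by the indicator function of $B_0$. By (a) no value changes, and now $h=\sum_nh_n$ everywhere. Apply (b) and (c) to the partial sums $s_N=\sum_{n<N}h_n$.
\end{proof}

\subsection{The measure}

\begin{proposition}\label{prop:nu}
In $V[G]$, the formula $\nu(y^G)=h_y^G$ defines a countably additive probability measure on all subsets of $P$, and $\nu(Y)=1$ for every $Y\in U$.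
\end{proposition}

\begin{proof}
By (G2) every subset of $P$ has a code. Each verification follows one pattern: a fact about $G$ is witnessed by a single $b_0\in G$, below which the corresponding identity holds in $\mathbb B$ and passes through \eqref{eq:m} and \eqref{eq:h} to the densities.

\emph{Independence of the code.} Let $y^G=z^G$. For each $A$, either both or neither of $y(A),z(A)$ lie in $G$, so the complement of their symmetric difference lies in $G$. By (G1) the meet $b_0$ of these complements over $A\in P$ lies in $G$. For $b\le b_0$ and all $A$ we have $b\wedge y(A)=b\wedge z(A)$, so $m_y(b)=m_z(b)$. Hence $h_y=h_z$ almost everywhere on $b_0$, and $h_y^G=h_z^G$ by Lemma~\ref{lem:eval}(a). The values of $\nu$ lie in $[0,1]$ because $0\le h_y\le1$.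

\emph{Countable additivity.} Let $Y_n\subset P$, $n<\omega$, be pairwise disjoint with a sequence of codes $\langle y_n\rangle\in V$, and let $y(A)=\bigvee_ny_n(A)$, a code for $Y=\bigcup_nY_n$. For $n\ne k$ and $A\in P$ the element $y_n(A)\wedge y_k(A)$ is not in $G$, so by (G1) the meet $b_0$ of the complements of these elements is in $G$. For $b\le b_0$ and every $A$, the element $b\wedge y(A)$ is the disjoint join of the $b\wedge y_n(A)$. Choosing one $A$ for which \eqref{eq:m} holds for $y$ and all $y_n$ at this $b$, we get $m_y(b)=\sum_nm_{y_n}(b)$. By \eqref{eq:h} and monotone convergence, $\int_bh_y\,d\mu=\int_b\sum_nh_{y_n}\,d\mu$ for all $b\le b_0$. So $h_y=\sum_nh_{y_n}$ almost everywhere on $b_0$, and Lemma~\ref{lem:eval}(d) gives $\nu(Y)=\sum_n\nu(Y_n)$.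

\emph{Sets in $U$.} For $Y\in U$ let $y(A)=1_{\mathbb B}$ if $A\in Y$ and $y(A)=0_{\mathbb B}$ otherwise. Then $y^G=Y$ and $m_y(b)=\mu(b)$ for all $b$, so $h_y=1$ almost everywhere and $\nu(Y)=1$. In particular $\nu(P)=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Work in $V[G]$. Every set is in bijection with an ordinal, and a measure as in (FM) transfers along a bijection, so it suffices to treat $X=\gamma$. By Lemma~\ref{lem:continuum}, $P\subset[\gamma]^{\le\mathfrak c}$. Extend the measure of Proposition~\ref{prop:nu} to all $E\subset[\gamma]^{\le\mathfrak c}$ by $\nu(E)=\nu(E\cap P)$. This is a countably additive probability measure, and $\nu(\{A:\xi\in A\})=1$ for $\xi<\gamma$ because $\{A\in P:\xi\in A\}\in U$. So (FM) holds in $V[G]$, and (Q) follows by Theorem~\ref{thm:B}.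
\end{proof}

The proof of Proposition~\ref{prop:nu} used only countable completeness of $U$. Full $\delta$-completeness gives more. Let \textbf{(FM$^+$)} be the statement (FM) with the additional requirement that a union of fewer than $\mathfrak c$ $\nu$-null sets is $\nu$-null.

\begin{proposition}\label{prop:plus}
The measures constructed above witness \textup{(FM$^+$)} in $V[G]$.
\end{proposition}

\begin{proof}
It suffices to consider null sets $Y_i\subset P$, $i<\eta$, where $\eta<\mathfrak c=\delta$. Let $\langle y_i:i<\eta\rangle\in V$ be codes and $y(A)=\bigvee_iy_i(A)$, a code for the union. Since $h_{y_i}^G=0$, no $[h_{y_i}>q]$ with rational $q>0$ is in $G$. By (G1) the meet $b_0$ of all $[h_{y_i}\le q]$, for $i<\eta$ and rational $q>0$, is in $G$. Each $h_{y_i}$ vanishes almost everywhere on $b_0$, so $m_{y_i}(b_0)=0$, which means that $b_0\wedge y_i(A)=0$ for $U$-almost all $A$. As $U$ is $\delta$-complete and $\eta<\delta$, for $U$-almost all $A$ this holds for all $i$ at once, and then $b_0\wedge y(A)=\bigvee_i(b_0\wedge y_i(A))=0$. Thus $m_y(b_0)=0$, so $h_y=0$ almost everywhere on $b_0$, and $\nu(\bigcup_iY_i)=0$ by Lemma~\ref{lem:eval}(a).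
\end{proof}

\section{Cardinals below the continuum}\label{sec:below}

The character $\chi(X)$ is the least infinite cardinal $\chi$ such that every point of $X$ has a local base of size at most $\chi$.

\begin{theorem}\label{thm:D}
Assume \textup{(FM$^+$)}. Let $\omega\le\kappa<\mathfrak c$ and let $X$ be exponentially $\kappa$-cofinal. Suppose that
\begin{enumerate}
\item[(i)] every sequentially continuous $f\colon X\to\mathbb R$ is continuous (for example, $X$ is sequential), or
\item[(ii)] $\chi(X)<\mathfrak c$.
\end{enumerate}
Then $iw(X)\le\kappa$. For $\kappa=\omega$ and \textup{(i)}, the principle \textup{(FM)} suffices.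
\end{theorem}

For $\kappa>\omega$ the cube $[0,1]^\kappa$ is not metrizable, so we average each coordinate separately. The price is that separating points requires a union of $\kappa$ null sets to be null.

\begin{proof}
Let $\nu$ be a measure on $I=[X]^{\le\mathfrak c}$ as in (FM$^+$). Since $\mathfrak c\le2^\kappa$, Lemma~\ref{lem:basic}(b) gives for each $A\in I$ a continuous $\varphi_A=(\varphi_{A,i})_{i<\kappa}\colon X\to[0,1]^\kappa$ that is injective on $A$. For $i<\kappa$ let $d_i(x,y)=\int|\varphi_{A,i}(x)-\varphi_{A,i}(y)|\,d\nu(A)$, a pseudometric by Lemma~\ref{lem:average}(a).

\emph{Every $d_i$-ball about $x$ is a neighborhood of $x$ in $X$.} In case (i) this is Lemma~\ref{lem:average}(b). In case (ii) let $\{B_j:j<\chi\}$ be a local base at $x$ with $\chi<\mathfrak c$, and let $0<\varepsilon<1$. We look for one neighborhood of $x$ that works for most $A$. Put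
\[
E_j=\{A\in I:|\varphi_{A,i}(y)-\varphi_{A,i}(x)|\le\varepsilon\text{ for all }y\in B_j\}.
\]
Each $\varphi_{A,i}$ is continuous at $x$, so $\bigcup_{j<\chi}E_j=I$. For $C\subset\chi$ write $E_C=\bigcup_{j\in C}E_j$. The supremum of $\nu(E_C)$ over countable $C$ is attained: take the union of countably many sets $C$ whose values approach it. Fix a countable $C$ attaining it. Each $E_k\setminus E_C$ is null, since otherwise $C\cup\{k\}$ would give a larger value. The set $I\setminus E_C$ is the union of these $\chi<\mathfrak c$ null sets, so $\nu(E_C)=1$. By countable additivity, $\nu(E_F)>1-\varepsilon$ for some finite nonempty $F\subset C$. For $y\in\bigcap_{j\in F}B_j$ the integrand defining $d_i(x,y)$ is at most $\varepsilon$ on $E_F$ and at most $1$ elsewhere, so $d_i(x,y)\le2\varepsilon$.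

\emph{The product map.} Let $Y_i$ be the metric space obtained from $(X,d_i)$ by identifying points at distance $0$. The quotient map $\pi_i\colon X\to Y_i$ is continuous by the previous step, so $w(Y_i)\le2^\kappa$ by Lemma~\ref{lem:basic}(c), and $w(\prod_{i<\kappa}Y_i)\le2^\kappa$. The map $\pi=(\pi_i)_{i<\kappa}$ is injective. Otherwise there are $x\ne y$ with $d_i(x,y)=0$ for all $i$, and by Lemma~\ref{lem:average}(a) each set $N_i=\{A:\varphi_{A,i}(x)\ne\varphi_{A,i}(y)\}$ is null. Since $\kappa<\mathfrak c$, the union $\bigcup_{i<\kappa}N_i$ is null; for $\kappa=\omega$ countable additivity suffices. But this union contains $\{A:x,y\in A\}$, which has measure $1$. Hence $iw(X)\le2^\kappa$, and Lemma~\ref{lem:basic}(d) gives $iw(X)\le\kappa$.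
\end{proof}

By Proposition~\ref{prop:plus}, Theorem~\ref{thm:D} applies in the model of Theorem~\ref{thm:C} to every infinite $\kappa<\mathfrak c$, while Theorem~\ref{thm:A} gives first countable counterexamples for all infinite $\kappa$ under $V=L$. No positive consistency result is claimed for $\kappa\ge\mathfrak c$.

\begin{thebibliography}{9}

\bibitem{ED}
\emph{Exponential domination in function spaces},
\texttt{https://www.dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 148474/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 61-2020-3\_8.pdf}

\bibitem{Jensen}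
Jensen, \emph{The fine structure of the constructible hierarchy}, Ann. Math. Logic 4 (1972).

\end{thebibliography}
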